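\title{Uniqueness on the regular tree implies uniqueness on regular graphs for two-spin systems}

\begin{abstract}
We prove that for every $d\ge3$ and every two-spin system, uniqueness of the Gibbs measure on the infinite $d$-regular tree implies uniqueness on every infinite $d$-regular graph. A change of gauge reduces the problem to the Ising model with an external field and the hard-core model. In the antiferromagnetic Ising and hard-core cases a recursion on graphs contracts in a suitable metric, up to and including the threshold. For the ferromagnetic Ising model with a field such a contraction can fail; we compare the minus state with a measure in product form whose expansion over edge sets has only nonnegative terms, and conclude with the GKS and GHS inequalities. The proof gives the exact uniqueness thresholds and extends to graphs of bounded degree for the Ising and hard-core models, while for general two-spin systems an example shows that regularity cannot be dropped.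
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A \emph{spin system} consists of a finite set $\mathcal C$ of spins, a function $g:\mathcal C\to\mathbb R$ and a symmetric function $h:\mathcal C^2\to\mathbb R\cup\{-\infty\}$. On a finite graph $G=(V,E)$ it assigns to a configuration $\sigma\in\mathcal C^V$ a probability proportional to $\exp\big[\sum_{v\in V}g(\sigma_v)+\sum_{uv\in E}h(\sigma_u,\sigma_v)\big]$; the value $h(s,t)=-\infty$ forbids the spins $s,t$ on adjacent vertices. A \emph{two-spin system} has $|\mathcal C|=2$, and we then take $\mathcal C=\{+1,-1\}$, abbreviated $\pm$.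

On an infinite graph the same weights define conditional distributions in finite regions. All graphs are simple. Let $G=(V,E)$ be infinite with finite degrees, let $d(\cdot,\cdot)$ be the graph distance, and let $A\subset V$ be finite. Put
\[
\Lambda_n=\{u\in V:d(u,A)<n\},\qquad S_n=\{u\in V:d(u,A)=n\}.
\]
Every edge that meets $\Lambda_n$ has both endpoints in $\Lambda_n\cup S_n$. For a boundary condition $\tau\in\mathcal C^{S_n}$ give $\sigma\in\mathcal C^{\Lambda_n}$, extended by $\tau$ on $S_n$, the weight
\begin{equation}\label{eq:weight}
\exp\Big[\sum_{v\in\Lambda_n}g(\sigma_v)+\sum_{uv\in E,\ \{u,v\}\cap\Lambda_n\ne\emptyset}h(\sigma_u,\sigma_v)\Big].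
\end{equation}
We call $\tau$ \emph{admissible} if the sum of these weights is positive. In that case $\mu_n^\tau$ is the normalized distribution and $\mu_n^\tau|_A$ its marginal on $A$. The system has \emph{uniqueness on $G$} if for every finite $A\subset V$
\begin{equation}\label{eq:uniq}
\lim_{n\to\infty}\ \sup_{\tau^1,\tau^2}\ d_{TV}\big(\mu_n^{\tau^1}|_A,\ \mu_n^{\tau^2}|_A\big)=0,
\end{equation}
where the supremum is over admissible boundary conditions (an empty supremum is $0$). Here $d_{TV}(\mu,\nu)=\max_{\mathcal E}|\mu(\mathcal E)-\nu(\mathcal E)|$ is the total variation distance; it equals the minimum of $P(\xi\ne\xi')$ over all couplings $(\xi,\xi')$ of $\mu$ and $\nu$. Thus uniqueness says that spins far away have a vanishing influence on any fixed finite set.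

Let $T_d$ be the infinite $d$-regular tree, and write $k=d-1$ throughout. Among $d$-regular graphs the tree looks like the one on which the boundary is heard best. Take $h(s,t)=Jst$ with $J>0$ and $g=0$, and let $\theta=\tanh J$. Since $e^{Jst}=\cosh J\,(1+\theta st)$, expanding the product over the edges of a finite tree shows that two spins at distance $n$ have correlation $\theta^n$. A vertex of $T_d$ has $dk^{n-1}$ vertices at distance $n$, so one expects the boundary to be forgotten when $k\theta<1$ and remembered when $k\theta>1$. In another $d$-regular graph influence travels along self-avoiding paths, and at most $dk^{n-1}$ of these have length $n$ and a given starting point. One therefore guesses that uniqueness on $T_d$ implies uniqueness on every $d$-regular graph. For the hard-core model and the antiferromagnetic Ising model this is covered by a result of Weitz: uniqueness on $T_d$ implies uniqueness on all graphs of maximum degree $d$. Whether the implication from $T_d$ to $d$-regular graphs holds for all two-spin systems is a question from \cite{problem}. The answer is yes.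

\begin{theorem}\label{thm:main}
Let $d\ge3$ and let $(g,h)$ be a two-spin system. It has uniqueness on $T_d$ if and only if it has uniqueness on every infinite $d$-regular graph.
\end{theorem}

The ``if'' part holds because $T_d$ is $d$-regular; the content is ``only if''.

\subsection{Thresholds and graphs of bounded degree}

The \emph{Ising model} with coupling $J$ and field $B$ has $h(s,t)=Jst$ and $g(s)=Bs$; it is \emph{ferromagnetic} if $J>0$ and \emph{antiferromagnetic} if $J<0$. The \emph{hard-core model} with activity $\lambda>0$ has $h(+,+)=-\infty$, $h=0$ otherwise, $g(+)=\log\lambda$ and $g(-)=0$; a vertex with spin $+$ is called \emph{occupied}, and no two adjacent vertices are occupied. On regular graphs every two-spin system is either degenerate or equivalent to one of these three models (Proposition~\ref{prop:reduction}). For $K\ge0$ let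
\begin{equation}\label{eq:f}
f_K(x)=\operatorname{artanh}(\tanh K\,\tanh x)=\frac12\log\frac{\cosh(x+K)}{\cosh(x-K)},\qquad f_K(\pm\infty)=\pm K,
\end{equation}
and for $J>0$ let
\[
B_c(d,J)=\max_{y\ge0}\big(kf_J(y)-y\big)\ \ge0 .
\]

\begin{theorem}\label{thm:thresholds}
Let $d\ge3$ and $k=d-1$. Each of the following models has uniqueness on $T_d$, equivalently on all infinite $d$-regular graphs, exactly under the stated condition.
\begin{itemize}
\item[(a)] Ferromagnetic Ising model $(J>0,B)$: either $|B|>B_c(d,J)$, or $B=0$ and $k\tanh J\le1$. Here $B_c=0$ if $k\tanh J\le1$; otherwise $B_c=kf_J(y_c)-y_c$, where $y_c>0$ and $\cosh2y_c=k\sinh2J-\cosh2J$.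
\item[(b)] Antiferromagnetic Ising model $(J=-K<0,B)$: $kf_K'(x^*)\le1$, where $x^*$ is the solution of $x^*=B-kf_K(x^*)$.
\item[(c)] Hard-core model: $\lambda\le k^k/(k-1)^{k+1}$.
\end{itemize}
\end{theorem}

The thresholds themselves behave differently: uniqueness holds at $kf_K'(x^*)=1$, at $\lambda=k^k/(k-1)^{k+1}$ and at $B=0$, $k\tanh J=1$, but fails at $|B|=B_c>0$. Since Theorem~\ref{thm:main} admits no exceptions, the proof has to reach every critical point at which uniqueness holds.

For the three models the sufficiency extends to graphs of maximum degree at most $d$, and for the ferromagnet to variable couplings $J_e$ and fields $B_v$; in the latter case the exponent in \eqref{eq:weight} is $\sum_vB_v\sigma_v+\sum_{e=uv}J_e\sigma_u\sigma_v$ and uniqueness is again defined by \eqref{eq:uniq}.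

\begin{theorem}\label{thm:bounded}
Let $d\ge3$ and let $G$ be an infinite graph of maximum degree at most $d$.
\begin{itemize}
\item[(a)] Let $J>0$, and let couplings $0\le J_e\le J$ and fields $B_v$ be given on $G$. Assume either \textup{(i)} $B_v\ge B$ for all $v$, for some $B>B_c(d,J)$, or \textup{(ii)} $B_v=0$ for all $v$ and $k\tanh J\le1$. Then uniqueness holds on $G$. The constant $B_c(d,J)$ is optimal: if $0<B\le B_c(d,J)$, uniqueness fails on $T_d$ with $J_e=J$ and $B_v=B$.
\item[(b)] For the antiferromagnetic Ising model and the hard-core model, the conditions of Theorem~\ref{thm:thresholds}\,(b),(c) imply uniqueness on $G$ with the same $(K,B)$, respectively the same $\lambda$.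
\end{itemize}
\end{theorem}

For general $(g,h)$, however, ``$d$-regular'' in Theorem~\ref{thm:main} cannot be replaced by ``maximum degree at most $d$''.

\begin{proposition}\label{prop:regular}
For each $d\ge4$ there is a two-spin system with uniqueness on $T_d$, hence on all infinite $d$-regular graphs, but not on $T_{d-1}$.
\end{proposition}

\subsection{Outline}

Section~\ref{sec:reduction} contains the reduction to the three models; this is the only place where regularity is used. Section~\ref{sec:recursion} sets up a recursion that computes a marginal on an arbitrary finite graph from marginals on smaller graphs in which some edges end in frozen spins. On $T_d$ it becomes the iteration of a map of one variable and yields the necessity of the conditions in Theorem~\ref{thm:thresholds}. Section~\ref{sec:anti} shows that in the antiferromagnetic and hard-core cases the recursion contracts, whatever spins are frozen. For the ferromagnet with a field this is false (Example~\ref{ex:pins}), and Section~\ref{sec:ferro} uses a different idea: an Ising measure can be written so that its marginals are those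 predicted by the tree recursion plus corrections from cycles, and all corrections have the same sign. Section~\ref{sec:end} assembles the theorems. Apart from the correlation inequalities recalled in Section~\ref{sec:ineq}, the proof is self-contained.

\section{Reduction to the Ising and hard-core models}\label{sec:reduction}

A two-spin system has five parameters, but on a regular graph only two of them matter: part of an edge weight can be moved to the endpoints, and every vertex receives this part the same number of times.

\begin{proposition}\label{prop:reduction}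
Let $d\ge3$ and let $(g,h)$ be a two-spin system. One of the following holds.
\begin{itemize}
\item[(1)] Uniqueness fails on $T_d$.
\item[(2)] Uniqueness holds on every infinite $d$-regular graph.
\item[(3)] After possibly exchanging the names of the spins, there is an Ising model with $J\ne0$ or a hard-core model that has the same admissible boundary conditions and the same distributions $\mu_n^\tau$ as $(g,h)$ on every $d$-regular graph.
\end{itemize}
\end{proposition}

\begin{proof}
Write $w(s,t)=e^{h(s,t)}\ge0$ and $w_{++},w_{+-},w_{--}$ for its values. For $\varphi:\{\pm\}\to(0,\infty)$ replace $w(s,t)$ by $w(s,t)\varphi(s)\varphi(t)$ and $e^{g(s)}$ by $e^{g(s)}\varphi(s)^{-d}$. On a $d$-regular graph all $d$ edges at a vertex $v\in\Lambda_n$ occur in \eqref{eq:weight}, so the factors $\varphi(\sigma_v)$ cancel, and the weight is multiplied by a product of factors $\varphi(\tau_u)$, $u\in S_n$, which depends on $\tau$ only. Hence admissibility and $\mu_n^\tau$ are unchanged. Constant factors in $w$ and in $e^g$ are irrelevant as well. Let $o$ be a vertex of $T_d$.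

\emph{Case $w_{+-}=0$ and $w_{++},w_{--}>0$.} Adjacent spins must agree. On $T_d$ with $A=\{o\}$, the all-plus boundary forces $\sigma_o=+$ and the all-minus boundary forces $\sigma_o=-$, so (1) holds.

\emph{Case $w_{+-}=0$ and at most one of $w_{++},w_{--}$ positive.} Every vertex of $\Lambda_n$ lies on an edge counted in \eqref{eq:weight}. If $w_{ss}>0$, the only configuration of positive weight is the constant $s$, whatever $\tau$ is; if $w=0$, no $\tau$ is admissible. So (2) holds.

\emph{Case $w_{+-}>0$ and $w_{++}=w_{--}=0$.} Adjacent spins must differ. On $T_d$ with $A=\{o\}$ the constant boundary $s$ is admissible and forces $\sigma_o=(-1)^ns$, so (1) holds.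

\emph{Case $w_{+-}>0$ and exactly one of $w_{++},w_{--}$ positive.} Name the spins so that $w_{++}=0<w_{--}$. With $\varphi(-)=w_{--}^{-1/2}$ and $\varphi(+)=w_{--}^{1/2}/w_{+-}$ the new edge weights are $w_{--}=w_{+-}=1$ and $w_{++}=0$. This is the hard-core model, with $\lambda$ the ratio of the new vertex weights.

\emph{Case $w_{++},w_{+-},w_{--}>0$.} With $\varphi(\pm)=(w_{--}/w_{++})^{\pm1/4}$ both diagonal weights become $\sqrt{w_{++}w_{--}}$, and $w_{+-}$ is unchanged. Up to constants this is the Ising model with
\begin{equation}\label{eq:gauge}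
e^{4J}=\frac{w_{++}w_{--}}{w_{+-}^2},\qquad B=\frac{g(+)-g(-)}2+\frac d4\log\frac{w_{++}}{w_{--}} .
\end{equation}
If $J=0$ the spins in $\Lambda_n$ are independent with a law that does not depend on $\tau$, and (2) holds; otherwise (3) holds.
\end{proof}

The field $B$ in \eqref{eq:gauge} depends on the degree. This dependence is the source of Proposition~\ref{prop:regular}.

\section{A recursion for marginals, and the tree}\label{sec:recursion}

In this section the model is an Ising model with $J\neq0$ or a hard-core model, and $w=e^h$. We use a common notation.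
\begin{itemize}
\item \emph{Ising:} $K=|J|$, $\theta=\tanh K$, $f=f_K$, $b=B$, $\iota=\operatorname{sgn}J$. The \emph{value} of a random spin is $x=\frac12\log\frac{P(+)}{P(-)}$, so that its law is proportional to $e^{x\sigma}$.
\item \emph{Hard-core:} $f(x)=\log(1+e^x)$ with $f(-\infty)=0$ and $f(+\infty)=+\infty$, $b=\log\lambda$, $\iota=-1$. The value of a random spin is $x=\log\frac{P(+)}{P(-)}$.
\end{itemize}
In both cases $P(+)$ is a strictly increasing function of the value, namely $(1+\tanh x)/2$ and $e^x/(1+e^x)$, with slope at most $\frac12$.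

In the Ising case
\begin{equation}\label{eq:fprime}
f'(x)=\frac{\sinh2K}{\cosh2K+\cosh2x}=\frac{\cosh2K-\cosh2f(x)}{\sinh2K}.
\end{equation}
The first form follows from $2f'(x)=\tanh(x+K)-\tanh(x-K)=\sinh2K/(\cosh(x+K)\cosh(x-K))$. For the second put $u=f(x)$, so that $\tanh u=\theta\tanh x$ and
\[
f'(x)=\theta\,\frac{1-\tanh^2x}{1-\theta^2\tanh^2x}=\theta\cosh^2u-\theta^{-1}\sinh^2u=\frac{\theta+\theta^{-1}}2-\frac{\theta^{-1}-\theta}2\cosh2u,
\]
and use $\theta+\theta^{-1}=2\cosh2K/\sinh2K$ and $\theta^{-1}-\theta=2/\sinh2K$. So $f$ is odd, increasing, strictly concave on $[0,\infty)$, and $0<f'\le f'(0)=\theta<1$. In the hard-core case $f'(x)=e^x/(1+e^x)=1-e^{-f(x)}\in(0,1)$.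

\subsection{Instances}

Conditioning on a spin removes its vertex and leaves edges with one frozen end. An \emph{instance} $H$ is a finite graph on a vertex set $U$ in which each vertex carries a number of \emph{half-edges}, each \emph{pinned} to a spin. A configuration $\sigma\in\{\pm\}^U$ has weight $\prod_ue^{g(\sigma_u)}\prod_{uu'}w(\sigma_u,\sigma_{u'})$ times a factor $w(\sigma_u,s)$ for each half-edge at $u$ pinned to $s$. The partition function $Z(H)$, the sum of all weights, is positive: in the hard-core case the empty configuration has weight $1$. The \emph{total degree} of $u$ is the number of edges and half-edges at $u$, and $x(H,v)$ is the value of $\sigma_v$. The measure $\mu_n^\tau$ is the law of the instance on $\Lambda_n$ whose half-edges are the edges to $S_n$, pinned according to $\tau$; in particular every $\tau$ is admissible.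

Let $v\in U$ have neighbors $u_1,\dots,u_r$ in $U$. On a tree, deleting $v$ separates the $u_i$, and the value at $v$ is a function of independent values at the $u_i$. On a graph the $u_i$ remain dependent. Following Weitz, we change the spin of $v$ from $-$ to $+$ one edge at a time. Let $H_i$ be the instance on $U\setminus\{v\}$ obtained by deleting $v$ with its half-edges, deleting the edge $vu_i$, and replacing each edge $vu_j$, $j\ne i$, by a half-edge at $u_j$ pinned to $+$ if $j<i$ and to $-$ if $j>i$. For example, if $H$ is a triangle $vu_1u_2$, then $H_1$ is the edge $u_1u_2$ with a half-edge at $u_2$ pinned to $-$, and $H_2$ is the same edge with a half-edge at $u_1$ pinned to $+$. The total degree of $u_i$ drops by one in $H_i$; all other total degrees are unchanged.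

\begin{lemma}\label{lem:rec}
Attach to the edge $vu_i$ the number $x_i=x(H_i,u_i)$, and to a half-edge at $v$ pinned to $\pm$ the number $x_i=\pm\infty$. Then
\begin{equation}\label{eq:rec}
x(H,v)=b+\iota\sum_if(x_i),
\end{equation}
the sum running over all edges and half-edges at $v$.
\end{lemma}

\begin{proof}
For $0\le i\le r$ let $Z^{(i)}>0$ be the partition function of the instance on $U\setminus\{v\}$ in which every edge $vu_j$ is replaced by a half-edge at $u_j$, pinned to $+$ for $j\le i$ and to $-$ for $j>i$. Fixing $\sigma_v=+$ pins all these half-edges to $+$, and fixing $\sigma_v=-$ pins them to $-$. Hence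
\[
\frac{P(\sigma_v=+)}{P(\sigma_v=-)}=e^{g(+)-g(-)}\prod_{\text{half-edges at }v}\frac{w(+,s)}{w(-,s)}\ \prod_{i=1}^r\frac{Z^{(i)}}{Z^{(i-1)}} .
\]
The instances defining $Z^{(i)}$ and $Z^{(i-1)}$ arise from $H_i$ by adding a half-edge at $u_i$ pinned to $+$, respectively $-$, so $Z^{(i)}/Z^{(i-1)}=\mathbb E_{H_i}w(\sigma_{u_i},+)/\mathbb E_{H_i}w(\sigma_{u_i},-)$. In the Ising case this ratio is $\cosh(x_i+J)/\cosh(x_i-J)=e^{2\iota f(x_i)}$, a half-edge pinned to $s$ contributes $e^{2Js}=e^{2\iota f(s\cdot\infty)}$, and $g(+)-g(-)=2B$. In the hard-core case the ratio is $P_{H_i}(\sigma_{u_i}=-)=(1+e^{x_i})^{-1}=e^{-f(x_i)}$, and a half-edge contributes $0=e^{-f(+\infty)}$ if $s=+$ and $1=e^{-f(-\infty)}$ if $s=-$.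
\end{proof}

In the hard-core case \eqref{eq:rec} shows that $x(H,v)\in[-\infty,\log\lambda]$, with $x(H,v)=-\infty$ if $v$ has a half-edge pinned to $+$.

\subsection{Constant boundary conditions on the tree}

Let $\Phi(x)=b+\iota kf(x)$ for $x\in[-\infty,\infty]$. Take $G=T_d$, $A=\{o\}$ and the constant boundary condition $\pm$ on $S_n$. When the graph of an instance is a tree, the neighbors $u_j$ lie in different components of $H_i$, the law of $H_i$ is a product over components, and $x(H_i,u_i)$ is the value of $u_i$ in its own subtree. A vertex at distance $1\le j\le n-1$ from $o$ has $k$ children, so by \eqref{eq:rec} and downward induction on $j$ its value in its subtree is the iterate $\Phi^{n-j}(\pm\infty)$. The value of the root is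
\begin{equation}\label{eq:tree}
x_n^\pm=b+\iota\,d\,f\big(\Phi^{n-1}(\pm\infty)\big).
\end{equation}
Uniqueness on $T_d$ fails as soon as there are real numbers $c_1<c_2$ such that, for infinitely many $n$, one of $x_n^\pm$ is at most $c_1$ and the other at least $c_2$.

For the ferromagnet $\Phi(x)=B+kf(x)$ is increasing. The function $kf(y)-y$ maps $[0,\infty)$ onto $(-\infty,B_c]$, so $B_c$ is the largest field for which $\Phi$ has a fixed point $-y\le0$. Such a point can stop the iterates that start from $-\infty$.

\begin{lemma}\label{lem:ferrotree}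
Let $J>0$. If $0<B\le B_c(d,J)$, or if $B=0$ and $k\theta>1$, then uniqueness fails on $T_d$. Moreover $B_c$ is given by the formulas in Theorem~\ref{thm:thresholds}\,(a).
\end{lemma}

\begin{proof}
There is $y>0$ with $B\le kf(y)-y$: in the first case take a maximizer of $kf(y)-y$, which is not $0$ because $B_c>0$; in the second take $y$ small and use $kf'(0)>1$. Then $\Phi(-y)=B-kf(y)\le-y$, so $\Phi$ maps $[-\infty,-y]$ into itself, and $x_n^-\le B-df(y)\le-y-f(y)<0$ for all $n$. Since $B\ge0$, the map $\Phi$ also preserves $[0,\infty]$, and $x_n^+\ge0$.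

The function $kf(y)-y$ is strictly concave on $[0,\infty)$, vanishes at $0$ with slope $k\theta-1$, and tends to $-\infty$. If $k\theta\le1$ its maximum is $0$. If $k\theta>1$ the maximum is attained at the point $y_c>0$ with $kf'(y_c)=1$, which by \eqref{eq:fprime} reads $\cosh2y_c=k\sinh2J-\cosh2J$.
\end{proof}

For $\iota=-1$ the map $\Phi$ is continuous and strictly decreasing on $\mathbb R$, so $x-\Phi(x)$ increases strictly from $-\infty$ to $\infty$ and $\Phi$ has exactly one fixed point $x^*\in\mathbb R$. What can go wrong now is that $x^*$ repels.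

\begin{lemma}\label{lem:antitree}
In the antiferromagnetic Ising and hard-core models, if $kf'(x^*)>1$ then uniqueness fails on $T_d$. In the hard-core model $kf'(x^*)\le1$ if and only if $\lambda\le k^k/(k-1)^{k+1}$.
\end{lemma}

\begin{proof}
We have $(\Phi^2)'(x^*)=(kf'(x^*))^2>1$, so for some $\epsilon>0$, $\Phi^2(x^*+\epsilon)\ge x^*+\epsilon$ and $\Phi^2(x^*-\epsilon)\le x^*-\epsilon$. As $\Phi^2$ is nondecreasing on $[-\infty,\infty]$, induction gives $\Phi^{2j}(+\infty)\ge x^*+\epsilon$ and $\Phi^{2j}(-\infty)\le x^*-\epsilon$ for all $j\ge0$. By \eqref{eq:tree}, for every odd $n$,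
\[
x_n^+\le b-df(x^*+\epsilon)<b-df(x^*-\epsilon)\le x_n^- .
\]
In the hard-core model put $R^*=e^{x^*}$. The fixed point equation is $R^*(1+R^*)^k=\lambda$, and $kf'(x^*)\le1$ means $kR^*\le1+R^*$, that is, $R^*\le1/(k-1)$. The function $R(1+R)^k$ is increasing and equals $k^k/(k-1)^{k+1}$ at $R=1/(k-1)$.
\end{proof}

\section{The antiferromagnetic and hard-core cases}\label{sec:anti}

In this section $\iota=-1$ and $kf'(x^*)\le1$; we prove Theorem~\ref{thm:bounded}\,(b). Let $X=[-\infty,\infty]$ in the Ising case and $X=[-\infty,\log\lambda]$ in the hard-core case. Then $X$ is compact, $f$ is continuous and bounded on $X$, and we set $f'=0$ at infinite points of $X$. The recursion \eqref{eq:rec} at a vertex of total degree $k$ is the map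
\[
\widehat\Phi:X^k\to X\cap\mathbb R,\qquad\widehat\Phi(x_1,\dots,x_k)=b-\sum_{i=1}^kf(x_i),
\]
whose restriction to the diagonal is $\Phi$. The inputs $x_i$ that occur on a graph are out of our control, so we want $\widehat\Phi$ to contract on all of $X^k$, while the hypothesis concerns only the point $x^*$.

\subsection{The metric}

In the coordinate $x$ there is no global contraction: for the hard-core model with $k=2$ and the critical activity $\lambda=4$, the slope $|\Phi'|=2f'$ at $x=\log\lambda$ is $8/5$. We change the coordinate to
\[
\rho(x)=\int^x\sqrt{f'(t)}\,dt ,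
\]
with the integral starting from $0$ (Ising) or $-\infty$ (hard-core, where $\rho(x)=2\operatorname{arsinh}e^{x/2}$). Since $f'>0$ on $\mathbb R$ and $\sqrt{f'}$ decays exponentially at the infinite points of $X$, the map $\rho$ is a homeomorphism of $X$ onto a compact interval. Since $f'\le1$ we have $f'\le\sqrt{f'}$, and so
\begin{equation}\label{eq:lip}
|f(x)-f(x')|\le|\rho(x)-\rho(x')|\qquad(x,x'\in X).
\end{equation}
To see what $\rho$ achieves, look at the diagonal first. The derivative of $\rho(\Phi(x))$ with respect to $\rho(x)$ is $-\Gamma(x)$, where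
\[
\Gamma(x)=k\sqrt{f'(x)\,f'(\Phi(x))},\qquad x\in\mathbb R ,
\]
and $\Gamma(x)^2=(\Phi^2)'(x)$. So $\rho$ spreads the slope of two steps evenly over one step: where $f'(x)$ is large, $f'(\Phi(x))$ has a chance to be small. The next lemma shows that this compensation always takes place.

\begin{lemma}\label{lem:Gamma}
We have $\Gamma\le1$ on $\mathbb R$, and $\Gamma(x)<1$ for $x\ne x^*$.
\end{lemma}

\begin{proof}
The function $\Gamma$ is positive and smooth, and it tends to $0$ at $\pm\infty$: $f'$ is bounded, and either $f'(x)\to0$ or, for the hard-core model at $+\infty$, $\Phi(x)\to-\infty$ and $f'(\Phi(x))\to0$. So $\Gamma$ attains its maximum. We claim that a critical point $x$ of $\Gamma$ with $\Gamma(x)\ge1$ equals $x^*$. Given this, if $\max\Gamma\ge1$ then $x^*$ is the only maximizer, and $\Gamma(x^*)=kf'(x^*)\le1$; the lemma follows.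

Let $x\ne x^*$ be critical with $\Gamma(x)\ge1$, and let $y=\Phi(x)$. As $\Phi$ is strictly decreasing, $x^*$ lies strictly between $x$ and $y$. Differentiating $\log\Gamma$ and using $\Phi'=-kf'$, criticality reads
\begin{equation}\label{eq:crit}
\frac{f''}{f'}(x)=kf'(x)\,\frac{f''}{f'}(y).
\end{equation}

\emph{Ising.} Since $f$ is odd, replacing $B$ by $-B$ replaces $x^*$ by $-x^*$ and $\Gamma(x)$ by $\Gamma(-x)$, so we may assume $x^*\ge0$. By \eqref{eq:fprime}, $f''/f'(t)=-2f'(t)\sinh2t/\sinh2K$. With $W(t)=f'(t)\sinh2t$, equation \eqref{eq:crit} becomes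
\begin{equation}\label{eq:crit2}
\sinh2x=kW(y).
\end{equation}
The function $W$ is strictly increasing, since $W'(t)=2\sinh2K\,(\cosh2t\cosh2K+1)/(\cosh2K+\cosh2t)^2$. The hypothesis and $x^*\ge0$ give $kW(x^*)\le\sinh2x^*$. If $y<x^*<x$, then $\sinh2x=kW(y)<kW(x^*)\le\sinh2x^*<\sinh2x$, a contradiction. If $x<x^*<y$, then $y>0$; multiplying $k^2f'(x)f'(y)\ge1$ by $\sinh2y$ and using \eqref{eq:crit2} gives $kW(x)\ge\sinh2y$, whereas $kW(x)<kW(x^*)\le\sinh2x^*<\sinh2y$.

\emph{Hard-core.} Let $R=e^x$, $R'=e^y$, $R^*=e^{x^*}$; the hypothesis is $kR^*\le1+R^*$. Here $f'(x)=R/(1+R)$ and $f''/f'(x)=1/(1+R)$, so \eqref{eq:crit} reads $kR=1+R'$. Then $\Gamma(x)^2=k^2RR'/((1+R)(1+R'))=kR'/(1+R)$, so $kR'\ge1+R$. If $R<R^*<R'$, then $1+R'=kR<kR^*\le1+R^*<1+R'$. If $R'<R^*<R$, then $1+R\le kR'<kR^*\le1+R^*<1+R$. Both are contradictions.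
\end{proof}

Off the diagonal, the role of $\Gamma$ is played by the sum of the absolute partial derivatives of $\rho\circ\widehat\Phi$ in the coordinates $\rho(x_i)$,
\[
\alpha(x)=\sqrt{f'(\widehat\Phi(x))}\,\sum_{i=1}^k\sqrt{f'(x_i)},\qquad x\in X^k .
\]
The second virtue of $\rho$ is that $\sqrt{f'}$ is a concave function of $f$, while $\widehat\Phi$ depends only on the mean of the $f(x_i)$; so the diagonal is the worst case.

\begin{lemma}\label{lem:alpha}
We have $\alpha\le1$ on $X^k$, and $\alpha(x)<1$ for $x\ne(x^*,\dots,x^*)$.
\end{lemma}

\begin{proof}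
We have $\sqrt{f'(t)}=\psi(f(t))$ on $X$, where $\psi(u)=\sqrt{(\cosh2K-\cosh2u)/\sinh2K}$ on $[-K,K]$ by \eqref{eq:fprime}, respectively $\psi(u)=\sqrt{1-e^{-u}}$ on $[0,\log(1+\lambda)]$. In both cases $\psi$ is the square root of a strictly concave nonnegative function, hence strictly concave, because the square root is concave and strictly increasing. Let $\bar u$ be the mean of the $f(x_i)$. It lies in the interval $f(X)$, so $\bar u=f(\bar x)$ for a unique $\bar x\in X$. If $\bar x$ is infinite, then $\bar u$ is an endpoint of $f(X)$, all $x_i$ equal $\bar x$, and $\alpha(x)=0$. Otherwise $\widehat\Phi(x)=b-k\bar u=\Phi(\bar x)$, and Jensen's inequality $\sum_i\psi(f(x_i))\le k\psi(\bar u)$ gives $\alpha(x)\le\Gamma(\bar x)$, with equality only if all $x_i$ equal $\bar x$, since $f'(\Phi(\bar x))>0$. Now apply Lemma~\ref{lem:Gamma}.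
\end{proof}

At the threshold $\alpha(x^*,\dots,x^*)=1$, so there is no contraction ratio below $1$. Strict contraction of every pair, together with compactness, is enough. For $\delta\ge0$ let
\[
\Psi(\delta)=\max\big\{|\rho(\widehat\Phi(x))-\rho(\widehat\Phi(x'))|:\ x,x'\in X^k,\ |\rho(x_i)-\rho(x_i')|\le\delta\text{ for all }i\big\}.
\]
The maximum exists because a continuous function is maximized over a closed subset of the compact space $X^k\times X^k$. The function $\Psi$ is nondecreasing and $\Psi(0)=0$.

\begin{lemma}\label{lem:Psi}
Let $\delta_0=\operatorname{diam}\rho(X)$ and $\delta_{j+1}=\Psi(\delta_j)$. Then $\delta_j\to0$.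
\end{lemma}

\begin{proof}
We first show $\Psi(\delta)<\delta$ for $\delta>0$. Let $x,x'$ be a maximizing pair and $\delta'=\max_i|\rho(x_i)-\rho(x'_i)|\le\delta$. If $\delta'=0$ then $\Psi(\delta)=0$. Otherwise let $x(t)$, $0\le t\le1$, be the path from $x$ to $x'$ along which each $\rho(x_i(t))$ is affine in $t$. If $x_i\ne x'_i$, then for $0<t<1$ the point $\rho(x_i(t))$ is interior to $\rho(X)$, so $x_i(t)$ is finite and $\frac d{dt}f(x_i(t))=\sqrt{f'(x_i(t))}\,(\rho(x_i')-\rho(x_i))$; if $x_i=x'_i$, both sides of this formula vanish. Hence on $(0,1)$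
\[
\frac d{dt}\rho\big(\widehat\Phi(x(t))\big)=-\sqrt{f'\big(\widehat\Phi(x(t))\big)}\,\sum_i\sqrt{f'(x_i(t))}\,\big(\rho(x'_i)-\rho(x_i)\big),
\]
which is continuous and at most $\delta'\alpha(x(t))\le\delta'$ in absolute value. As $t\mapsto\rho(\widehat\Phi(x(t)))$ is continuous on $[0,1]$, we get $\Psi(\delta)\le\delta'\int_0^1\alpha(x(t))\,dt$. Some coordinate of $x(t)$ is strictly monotone in $t$, so $x(t)=(x^*,\dots,x^*)$ for at most one $t$. By Lemma~\ref{lem:alpha} the integral is less than $1$.

So $\delta_j$ is nonincreasing; let $\delta_\infty$ be its limit. Choose maximizing pairs for $\Psi(\delta_j)$ and a subsequence converging in $X^k\times X^k$. The limit pair satisfies the constraint with $\delta_\infty$, and by continuity its objective value is $\lim_j\Psi(\delta_j)=\delta_\infty$. Thus $\delta_\infty\le\Psi(\delta_\infty)$, which forces $\delta_\infty=0$.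
\end{proof}

\subsection{Decay on graphs}

A \emph{cavity instance at $v$} is an instance in which $v$ has total degree at most $k$ and all other vertices have total degree at most $d$. If all total degrees in $H$ are at most $d$, then the instance $H_i$ of Lemma~\ref{lem:rec} is a cavity instance at $u_i$. Two instances with the same graph and the same half-edges are \emph{$n$-equivalent at $v$} if their pins agree at all half-edges located at vertices $u$ with $d_U(v,u)<n$, where $d_U$ is the distance in the graph of the instance. If $H,H'$ are $n$-equivalent at $v$ and $n\ge1$, then $H_i,H'_i$ are $(n-1)$-equivalent at $u_i$: the newly created pins agree, and $d_{U\setminus\{v\}}(u_i,u)<n-1$ implies $d_U(v,u)<n$.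

\begin{lemma}\label{lem:decay}
If $H,H'$ are cavity instances at $v$ that are $n$-equivalent at $v$, then $|\rho(x(H,v))-\rho(x(H',v))|\le\delta_n$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=0$ the claim holds because both values lie in $X$. Let $n\ge1$; then the pins at $v$ agree. If, in the hard-core model, one of them is $+$, both values are $-\infty$. Otherwise all numbers $x_i,x_i'$ in \eqref{eq:rec} lie in $X$. There are at most $k$ of them; we complete the list to length $k$ by adding entries $x_i=x'_i$ with $f(x_i)=0$, namely $0$ (Ising) or $-\infty$ (hard-core). Then $x(H,v)=\widehat\Phi(x)$ and $x(H',v)=\widehat\Phi(x')$. At half-edges and added entries $x_i=x'_i$, and at edges $|\rho(x_i)-\rho(x'_i)|\le\delta_{n-1}$ by induction. So the difference is at most $\Psi(\delta_{n-1})=\delta_n$.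
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}\,(b)]
By Lemma~\ref{lem:antitree} the hypothesis is $kf'(x^*)\le1$ in both models. Let $A=\{a_1,\dots,a_l\}$, $n\ge2$, and let $\tau^1,\tau^2$ be boundary conditions. A partial configuration $(s_1,\dots,s_{j-1})$ on $a_1,\dots,a_{j-1}$ has positive probability under $\mu_n^{\tau^1}$ if and only if it does under $\mu_n^{\tau^2}$. In the Ising model it always does. In the hard-core model no vertex of $A$ is adjacent to $S_n$ and all other vertices may be left empty, so the condition is that no two adjacent $a_i$ are occupied. Couple the two marginals on $A$ by sampling $\sigma_{a_1},\sigma_{a_2},\dots$ in turn, using an optimal coupling of the two conditional laws as long as all earlier spins agree. This gives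
\[
d_{TV}\big(\mu_n^{\tau^1}|_A,\mu_n^{\tau^2}|_A\big)\le\sum_{j=1}^l\max_s\big|\mu_n^{\tau^1}(\sigma_{a_j}=+\mid\sigma_{a_i}=s_i,\,i<j)-\mu_n^{\tau^2}(\sigma_{a_j}=+\mid\sigma_{a_i}=s_i,\,i<j)\big| ,
\]
the maximum being over $s$ of positive probability. Fix $j$ and $s$ and put $v=a_j$. The two conditional laws are those of instances $H,H'$ on $U=\Lambda_n\setminus\{a_i:i<j\}$, in which the edges to removed and to boundary vertices are pinned half-edges, and all total degrees are at most $d$. The pins differ only at vertices $u$ with $d(u,A)=n-1$, and these have $d_U(v,u)\ge n-1$. So $H,H'$ are $(n-1)$-equivalent at $v$, and the pins at $v$ agree. If $v$ has a hard-core pin $+$, both probabilities are $0$. Otherwise apply \eqref{eq:rec} at $v$: the at most $d$ pairs $H_i,H_i'$ are cavity instances, $(n-2)$-equivalent at $u_i$, so Lemma~\ref{lem:decay} and \eqref{eq:lip} give $|x(H,v)-x(H',v)|\le d\,\delta_{n-2}$. As $P(+)$ has slope at most $\frac12$ in the value, the total variation distance is at most $\frac12\,l\,d\,\delta_{n-2}$, which tends to $0$ by Lemma~\ref{lem:Psi}, uniformly in $\tau^1,\tau^2$.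
\end{proof}

\section{The ferromagnetic case}\label{sec:ferro}

The argument of Section~\ref{sec:anti} bounds the influence of far pins uniformly over all near pins. For a ferromagnet with a field no such bound follows from uniqueness on the tree, because minus pins can cancel the field.

\begin{example}\label{ex:pins}
Let $d=5$ and $J=B=3/8$. The expression $f_J(y)$ is symmetric in $J$ and $y$, hence for $y>0$ concave in $J\ge0$ with slope $\tanh y$ at $J=0$; so $4f_J(y)-y\le\frac32\tanh y-y$. The right side is maximal where $\cosh^2y=\frac32$, at a point $y<\frac34$ because $\cosh^2\frac34>(1+\frac9{32})^2>\frac32$, and there it is less than $y/2<\frac38$. Thus $B>B_c(5,J)$, and Theorem~\ref{thm:thresholds} asserts uniqueness on $T_5$. Now take a rooted tree of depth $n$ in which every vertex has one half-edge pinned to $-$ and either three children or, at depth $n$, three more half-edges, all pinned to $\pm$. These two cavity instances are $n$-equivalent at the root, and their values are iterates of $x\mapsto B-J+3f(x)=3f(x)$ started from $\pm\infty$. Since $3\tanh\frac38\ge\frac98-\frac{27}{512}>1$,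 there is $y>0$ with $3f(y)\ge y$, and the two values are at least $y$ and at most $-y$ for every $n$.
\end{example}

We prove Theorem~\ref{thm:bounded}\,(a) by monotonicity instead. Throughout, $G$ has maximum degree at most $d$, $0\le J_e\le J$, $f=f_J$, $\theta=\tanh J$, and $A$ is a fixed finite set. In case (ii) we put $B=0$, so that $B_v\ge B\ge0$ in both cases.

\subsection{Correlation inequalities}\label{sec:ineq}

Consider the Ising measure on a finite graph with weights $\exp[\sum_{e=uv}J_e\sigma_u\sigma_v+\sum_vB_v\sigma_v]$, all $J_e\ge0$, and expectation $\langle\cdot\rangle$. Write $\sigma_X=\prod_{v\in X}\sigma_v$.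
\begin{itemize}
\item \emph{GKS} \cite{Griffiths,KS}. If all $B_v\ge0$, then $\langle\sigma_X\rangle\ge0$ and $\langle\sigma_X\sigma_Y\rangle\ge\langle\sigma_X\rangle\langle\sigma_Y\rangle$. The derivatives of $\langle\sigma_X\rangle$ in $J_{uv}$ and in $B_v$ are the covariances of $\sigma_X$ with $\sigma_u\sigma_v$ and with $\sigma_v$, so $\langle\sigma_X\rangle$ is nondecreasing in all couplings and fields in this range.
\item \emph{GHS} \cite{GHS}. If all $B_v\ge0$, then $\partial^2\langle\sigma_v\rangle/\partial B_u\partial B_w\le0$.
\item \emph{FKG--Holley.} For real fields of any sign, if $B_v\le B'_v$ for all $v$, then the measure with fields $B'$ stochastically dominates the measure with fields $B$: every nondecreasing function has at least as large an expectation. Equivalently, the two measures have a coupling $(\sigma,\sigma')$ with $\sigma_v\le\sigma'_v$ for all $v$.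
\end{itemize}

A boundary spin $\tau_u$ adjacent to $v\in\Lambda_n$ adds $J_{uv}\tau_u$ to the field at $v$, so $\mu_n^\tau$ increases stochastically with $\tau$. Let $\langle\cdot\rangle_n^+$ and $\langle\cdot\rangle_n^-$ be the expectations with constant boundary conditions, and let $\langle\cdot\rangle^{\mathrm{free}}_n$ be the expectation for the Ising measure on the subgraph induced by $\Lambda_n$, without boundary. In a monotone coupling $(\sigma,\sigma')$ of $\mu_n^-$ and $\mu^\tau_n$ we have $P(\sigma_v\ne\sigma'_v)=\frac12\mathbb E(\sigma'_v-\sigma_v)\le\frac12(\langle\sigma_v\rangle_n^+-\langle\sigma_v\rangle_n^-)$. A union bound over $A$ and the triangle inequality bound the supremum in \eqref{eq:uniq} by $\sum_{v\in A}(\langle\sigma_v\rangle_n^+-\langle\sigma_v\rangle_n^-)$. So it suffices to prove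
\begin{equation}\label{eq:goal}
\langle\sigma_v\rangle_n^+-\langle\sigma_v\rangle_n^-\to0\qquad(v\in A).
\end{equation}

The hard part is a lower bound on $\langle\sigma_v\rangle_n^-$, where the field and the boundary pull in opposite directions and GKS does not apply. Put $\eta=-\sigma$. In these variables $\mu_n^-$ is the Ising measure on the graph induced by $\Lambda_n$ with couplings $J_e$ and fields
\begin{equation}\label{eq:beta}
\beta_v=-B_v+\sum_{e\text{ outer at }v}J_e ,
\end{equation}
where an edge at $v\in\Lambda_n$ is \emph{outer} if its other end is in $S_n$, and \emph{inner} otherwise. Outer edges occur only at vertices with $d(v,A)=n-1$. We need an upper bound on $\langle\eta_v\rangle$, and by FKG--Holley we may replace $\beta$ by any larger fields for which the measure is easier to analyze. We now construct a family of such measures, parametrized not by the fields but by the magnetizations that the tree recursion would predict.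

\subsection{Ising measures in product form}

For $m\in(-1,1)$ let $p_m(\eta)=(1+m\eta)/2$ be the law on $\{\pm1\}$ with mean $m$; if $m=\tanh z$, then $p_m(\eta)\propto e^{z\eta}$. Let $y(z)$ be the inverse of the odd, increasing bijection $y\mapsto y+f(y)$ of $\mathbb R$. The first step is to write the weight of one edge as $1$ plus a product of centered variables.

\begin{lemma}\label{lem:edge}
Let $0\le J_e\le J$ and $f_e=f_{J_e}$. For $z,z'\in\mathbb R$ the system
\begin{equation}\label{eq:system}
y+f_e(y')=z,\qquad y'+f_e(y)=z'
\end{equation}
has a unique solution $(y,y')\in\mathbb R^2$. Put $a_e(z,z')=f_e(y')$, $m=\tanh z$, $m'=\tanh z'$.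
\begin{itemize}
\item[(a)] There are $\kappa\ge0$ and $C>0$, depending on $J_e,z,z'$, such that for all $\eta,\eta'\in\{\pm1\}$
\[
1+\kappa\,(m-\eta)(m'-\eta')=C\exp\big[J_e\eta\eta'-a_e(z,z')\eta-a_e(z',z)\eta'\big].
\]
\item[(b)] $|a_e(z,z')-a_e(z,z)|\le\frac\theta{1-\theta}|z-z'|$.
\item[(c)] For $z\ge0$, $a_e(z,z)\le f(y(z))$, with equality if $J_e=J$; and $a_e(0,0)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
The function $f_e$ is $\theta$-Lipschitz, so $(y,y')\mapsto(z-f_e(y'),z'-f_e(y))$ is a contraction of $\mathbb R^2$ in the maximum norm, and \eqref{eq:system} has a unique solution. Exchanging $z$ and $z'$ exchanges $y$ and $y'$, so $a_e(z',z)=f_e(y)$.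

(a) Let $q$ be the law on $\{\pm1\}^2$ proportional to $\exp[J_e\eta\eta'+y\eta+y'\eta']$. Summing over $\eta'$ gives $e^{y\eta}\cosh(y'+J_e\eta)\propto e^{(y+f_e(y'))\eta}=e^{z\eta}$, so the first marginal is $p_m$, and by symmetry the second is $p_{m'}$. Expanding $q$ in the basis $1,\eta,\eta',\eta\eta'$,
\[
q(\eta,\eta')=\tfrac14\big[(1+m\eta)(1+m'\eta')+\gamma\,\eta\eta'\big],
\]
where $\gamma$ is the covariance. Multiplying out, the terms of order $0$ and $2$ in $\gamma$ cancel in $q_{++}q_{--}-q_{+-}q_{-+}$, which equals $\gamma/4$; as $q_{++}q_{--}/(q_{+-}q_{-+})=e^{4J_e}\ge1$, we get $\gamma\ge0$. Since $p_m(\eta)(m-\eta)=-\frac{1-m^2}2\eta$, we have $q=p_m(\eta)p_{m'}(\eta')[1+\kappa(m-\eta)(m'-\eta')]$ with $\kappa=\gamma/((1-m^2)(1-m'^2))\ge0$. On the other hand $q/(p_mp_{m'})\propto\exp[J_e\eta\eta'+(y-z)\eta+(y'-z')\eta']$, and $y-z=-a_e(z,z')$, $y'-z'=-a_e(z',z)$.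

(b) Let $N$ be the maximum-norm distance between the solutions for $(z,z')$ and $(z,z)$. Subtracting the systems gives $N\le|z-z'|+\theta N$, and the left side of (b) is at most $\theta N$.

(c) For $z'=z$ the solution is symmetric, $y=y'=y_e$ with $y_e+f_e(y_e)=z$, and $y_e\ge0$. Since $f_e\le f$ on $[0,\infty)$ by \eqref{eq:f}, we have $y_e+f(y_e)\ge z$, so $y_e\ge y(z)$ and $a_e(z,z)=z-y_e\le z-y(z)=f(y(z))$. If $J_e=J$ then $y_e=y(z)$, and if $z=0$ then $y_e=0$.
\end{proof}

In the language of Section~\ref{sec:recursion}, $y$ and $y'$ are the values of the two endpoints with the edge removed, $z$ and $z'$ are their values with the edge present, and $a_e(z,z')$ is the field sent along the edge to the first endpoint.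

Let $\Lambda\subset V$ be finite with induced edge set $E(\Lambda)$. For a \emph{profile} $z\in\mathbb R^\Lambda$ put $m_v=\tanh z_v$ and $\zeta_v=m_v-\eta_v$, let $\kappa_e\ge0$ be the constant of Lemma~\ref{lem:edge} for the edge $e=uv$ and the pair $(z_u,z_v)$, and let $\nu_z$ be the probability measure on $\{\pm1\}^\Lambda$ proportional to
\begin{equation}\label{eq:product}
\prod_{v\in\Lambda}p_{m_v}(\eta_v)\prod_{e=uv\in E(\Lambda)}\big(1+\kappa_e\zeta_u\zeta_v\big).
\end{equation}
By Lemma~\ref{lem:edge}\,(a), $\nu_z$ is the Ising measure on $\Lambda$ with couplings $J_e$ and fields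
\begin{equation}\label{eq:bfield}
b_v(z)=z_v-\sum_{u\in\Lambda,\ uv\in E}a_{uv}(z_v,z_u).
\end{equation}
Expanding the product over edges expresses expectations through the moments $\pi_j(m)=\mathbb E_{p_m}(m-\eta)^j$. We have $\pi_0=1$, and for $j\ge1$
\begin{equation}\label{eq:moments}
\pi_j(m)=\frac{1-m^2}2\big[(1+m)^{j-1}+(-1)^j(1-m)^{j-1}\big],\qquad\text{so}\qquad\pi_j(m)\ge0\ \text{ if }0\le m<1 .
\end{equation}
In particular $\pi_1=0$, $\pi_2=1-m^2$ and $\pi_3=2m(1-m^2)$. The sign of $\pi_3$ shows that $m\ge0$ is needed.

\begin{lemma}\label{lem:loops}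
If $z_u\ge0$ for all $u\in\Lambda$, then $\langle\eta_v\rangle_{\nu_z}\le m_v$ for all $v\in\Lambda$.
\end{lemma}

\begin{proof}
Expanding the edge product in \eqref{eq:product}, $\langle\zeta_v\rangle_{\nu_z}$ is a positive multiple of
\begin{equation}\label{eq:expansion}
\sum_{F\subset E(\Lambda)}\ \prod_{e\in F}\kappa_e\ \prod_{u\in\Lambda}\pi_{\deg_F(u)+1_{u=v}}(m_u),
\end{equation}
and every term is nonnegative by \eqref{eq:moments}.
\end{proof}

It is instructive to see which terms of \eqref{eq:expansion} survive. Since $\pi_1=0$, the term $F=\emptyset$ vanishes, and so does every $F$ with a vertex $u\ne v$ of degree one. A nonempty forest has at least two vertices of degree one, so if $\Lambda$ induces a forest then $\langle\eta_v\rangle_{\nu_z}=m_v$ exactly. The remaining terms come from cycles.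

\begin{example}\label{ex:triangle}
Let $\Lambda$ be a triangle with all $J_e=J$ and constant profile $z\ge0$; put $y=y(z)$, $m=\tanh z$, and let $\kappa$ be the common constant. By \eqref{eq:bfield} the field at each vertex is $b=z-2f(y)=y-f(y)$. Thus $y=b+f(y)$ is a fixed point of the recursion on the two-sided infinite path with field $b$, and $m=\tanh(b+2f(y))$ is the corresponding magnetization of a vertex of the path. In \eqref{eq:expansion} an edge set with one or two edges has two vertices of degree one, so only the full triangle contributes, with $\kappa^3\pi_3\pi_2^2$. In the same way the normalizing sum is $1+\kappa^3\pi_2^3$. Therefore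
\[
\langle\eta_v\rangle_{\nu_z}=m-\frac{2m\,\kappa^3(1-m^2)^3}{1+\kappa^3(1-m^2)^3}\le m .
\]
The triangle, a $2$-regular graph, is less magnetized than the $2$-regular tree in the same field. This is the form in which ``the tree is the worst case'' enters the proof.
\end{example}

\subsection{A slowly varying profile}

We need a profile $z\ge0$ on $\Lambda_n$ with $b_v(z)\ge\beta_v$ and with $z$ small on $A$. Near the boundary $z$ must be large, to imitate the frozen spins. In the interior of a $d$-regular graph with $J_e=J$, a constant profile $z=y+f(y)$ has $b_v=z-df(y)=y-kf(y)$, to be compared with $\beta_v\le-B$. The condition $B>B_c$ says exactly that every constant profile with $y\ge0$ satisfies the required inequality with room to spare, and by Lemma~\ref{lem:edge}\,(b) this room pays for a slow descent.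

\begin{lemma}\label{lem:profile}
Let $y_0\ge0$ and $z_0=y_0+f(y_0)$, and assume
\[
\varepsilon:=\inf_{y\ge y_0}\big(y-kf(y)+B\big)>0 .
\]
There is an integer $L\ge1$, depending only on $d,J,B,y_0$, such that for every $n$ there is a profile $z\in[0,\infty)^{\Lambda_n}$ with $b_v(z)\ge\beta_v$ for all $v\in\Lambda_n$, and $z_v=z_0$ whenever $d(v,A)\le n-1-L$.
\end{lemma}

\begin{proof}
Choose $y_1>y_0$ with $J-f(y_1)\le\varepsilon/(2d)$, put $z_1=y_1+f(y_1)$, and choose $L\ge1$ with $\frac\theta{1-\theta}\cdot\frac{z_1-z_0}L\le\frac\varepsilon{2d}$. With $r_v=n-1-d(v,A)\ge0$ set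
\[
z_v=z_1-(z_1-z_0)\,\frac{\min(r_v,L)}L ,\qquad y_v=y(z_v)\in[y_0,y_1].
\]
Adjacent vertices have $|r_u-r_v|\le1$, so $|z_u-z_v|\le(z_1-z_0)/L$. By Lemma~\ref{lem:edge}\,(b),(c), an inner edge $uv$ has $a_{uv}(z_v,z_u)\le f(y_v)+\varepsilon/(2d)$. If $v$ has an outer edge $e$, then $r_v=0$ and $y_v=y_1$, so $J_e\le J\le f(y_v)+\varepsilon/(2d)$ as well. There are at most $d$ edges at $v$, and $f(y_v)\ge0$. By \eqref{eq:beta}, \eqref{eq:bfield} and $z_v=y_v+f(y_v)$,
\[
b_v(z)-\beta_v\ge z_v-df(y_v)-\frac\varepsilon2+B_v\ge y_v-kf(y_v)+B-\frac\varepsilon2\ge\frac\varepsilon2 .\qedhere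
\]
\end{proof}

If $y-kf(y)+B\le0$ for some $y>y_0$, no such descent past $y$ exists in general: this is the situation of Lemma~\ref{lem:ferrotree}.

\subsection{Zero field}

Assume (ii) and fix any $y_0>0$. For $y>0$ strict concavity gives $kf(y)<k\theta y\le y$, and $y-kf(y)\to\infty$; so $\varepsilon>0$, also in the critical case $k\theta=1$. Let $n>L$ and $v\in A$, and take $z$ from Lemma~\ref{lem:profile}, so that $z_v=z_0$. FKG--Holley and Lemma~\ref{lem:loops} give $-\langle\sigma_v\rangle_n^-\le\langle\eta_v\rangle_{\nu_z}\le\tanh z_0$. In zero field the spin flip gives $\langle\sigma_v\rangle^+_n=-\langle\sigma_v\rangle^-_n$, so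
\[
0\le\langle\sigma_v\rangle_n^+-\langle\sigma_v\rangle_n^-\le2\tanh\big(y_0+f(y_0)\big)\qquad(n>L).
\]
Since $y_0>0$ is arbitrary, \eqref{eq:goal} follows.

\subsection{Positive field: the minus state dominates a free state}

Assume (i) and take $y_0=0$, so that $z_0=0$ and $\varepsilon=B-B_c>0$. The argument just given now yields only $\langle\sigma_v\rangle^-_n\ge0$, and the profile cannot descend below $0$ without losing \eqref{eq:moments}. What has been wasted is the field: where the profile vanishes, $\nu_z$ has field $0$, while $\mu_n^-$ has $\eta$-field $-B_v$. We restore the field in this core and expand only outside it. The outer layers then turn into a polynomial in the core spins with nonnegative coefficients, which GKS can handle.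

\begin{lemma}\label{lem:minusfree}
Under \textup{(i)}, with $L$ from Lemma~\ref{lem:profile} for $y_0=0$, we have $\langle\sigma_v\rangle_n^-\ge\langle\sigma_v\rangle^{\mathrm{free}}_{n-L-1}$ for all $n\ge L+2$ and $v\in A$.
\end{lemma}

\begin{proof}
Let $\Lambda=\Lambda_n$, let $z$ be the profile of Lemma~\ref{lem:profile}, and let $\Lambda'=\Lambda_{n-L-1}=\{u:d(u,A)\le n-L-2\}\supset A$. A vertex $u\in\Lambda'$ has no outer edge, and $z$ vanishes at $u$ and at all its neighbors; hence $\beta_u=-B_u$ and, as $a_e(0,0)=0$, $b_u(z)=0$. Let $\nu'$ be the probability measure proportional to \eqref{eq:product} times $\prod_{u\in\Lambda'}e^{-B_u\eta_u}$. It is an Ising measure with $\eta$-fields $b_u(z)\ge\beta_u$ off $\Lambda'$ and $\beta_u$ on $\Lambda'$, so FKG--Holley gives $\langle\sigma_v\rangle_n^-\ge\langle\sigma_v\rangle_{\nu'}$, where $\sigma=-\eta$.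

On $\Lambda'$ we have $m_u=0$ and $\zeta_u=\sigma_u$. Expand the edge factors of \eqref{eq:product} for the edges not in $E(\Lambda')$ and sum over the spins off $\Lambda'$. The result is
\[
\sum_{F\subset E(\Lambda)\setminus E(\Lambda')}\ \prod_{e\in F}\kappa_e\prod_{u\in\Lambda\setminus\Lambda'}\pi_{\deg_F(u)}(m_u)\prod_{u\in\Lambda'}\sigma_u^{\deg_F(u)}=\sum_{X\subset\Lambda'}c_X\,\sigma_X ,
\]
where $F$ contributes to the set $X$ of vertices of $\Lambda'$ with odd degree in $F$. By \eqref{eq:moments} all $c_X\ge0$, and $F=\emptyset$ gives $c_\emptyset\ge1$. The remaining factors are the uniform laws $p_0$, the fields $e^{B_u\sigma_u}$, and for $e=uu'\in E(\Lambda')$ the factors $1+\kappa_e\sigma_u\sigma_{u'}\propto e^{J_e\sigma_u\sigma_{u'}}$ (Lemma~\ref{lem:edge}\,(a) with $z=z'=0$). Together they form the free measure on $\Lambda'$, whose fields are positive. Writing $\langle\cdot\rangle'=\langle\cdot\rangle^{\mathrm{free}}_{n-L-1}$, GKS gives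
\[
\langle\sigma_v\rangle_{\nu'}=\frac{\sum_Xc_X\langle\sigma_v\sigma_X\rangle'}{\sum_Xc_X\langle\sigma_X\rangle'}\ge\frac{\sum_Xc_X\langle\sigma_v\rangle'\langle\sigma_X\rangle'}{\sum_Xc_X\langle\sigma_X\rangle'}=\langle\sigma_v\rangle' .\qedhere
\]
\end{proof}

\subsection{Positive field: the free and plus states agree}

It remains to compare two measures with nonnegative fields. We interpolate on the layer $S_n$: field $0$ there is comparable with the free state on $\Lambda_n$, field $B$ with the free state on $\Lambda_{n+1}$, and field $+\infty$ is the plus state. GHS gives concavity in the field, but on an unbounded interval concavity cannot bound the increase from $B$ to $\infty$ by a fixed multiple of the increase from $0$ to $B$. In the variable $t=\tanh(\text{field})\in[0,1]$ the interval is bounded, and concavity persists.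

\begin{lemma}\label{lem:freeplus}
If $B_u\ge B>0$ for all $u$, then for $v\in A$ the sequence $\phi_n=\langle\sigma_v\rangle_n^{\mathrm{free}}$ converges and $\limsup_n\langle\sigma_v\rangle_n^+\le\lim_n\phi_n$.
\end{lemma}

\begin{proof}
By GKS $\phi_n\le\phi_{n+1}$, since the free measure on $\Lambda_{n+1}$ with the couplings outside $E(\Lambda_n)$ set to $0$ has the free measure on $\Lambda_n$ as its marginal. As $\phi_n\le1$, the sequence converges.

Fix $n\ge1$. On the vertex set $\Lambda_{n+1}=\Lambda_n\cup S_n$ keep the edges that meet $\Lambda_n$, with couplings $J_e$; put fields $B_u$ on $\Lambda_n$ and factors $1+t_u\sigma_u$, $t_u\in[0,1]$, at the vertices $u\in S_n$. For $t_u<1$ such a factor is a field $\operatorname{artanh}t_u\ge0$, and for $t_u=1$ it freezes $\sigma_u=+$. Let $M(t)$ be the expectation of $\sigma_v$ when all $t_u$ equal $t$, and let $t_B=\tanh B\in(0,1)$. Then $M(1)=\langle\sigma_v\rangle_n^+$. By GKS, $M(0)\ge\phi_n$ (set the couplings between $\Lambda_n$ and $S_n$ to $0$) and $M(t_B)\le\phi_{n+1}$ (raise the fields on $S_n$ from $B$ to $B_u$ and add the edges inside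 $S_n$).

We claim that $M$ is concave on $[0,1]$. It is a ratio of polynomials with positive denominator, so it suffices to show that all second partial derivatives of $\langle\sigma_v\rangle$ in $(t_u)\in[0,1)^{S_n}$ are nonpositive; $M''$ is their sum along the diagonal. For $u\ne u'$, the chain rule makes $\partial_{t_u}\partial_{t_{u'}}\langle\sigma_v\rangle$ a positive multiple of the mixed derivative in the two fields, which is nonpositive by GHS. For $u=u'$, let $\langle\cdot\rangle_0$ be the expectation with $t_u$ replaced by $0$. Then
\[
\langle\sigma_v\rangle=\frac{\langle\sigma_v\rangle_0+t_u\langle\sigma_v\sigma_u\rangle_0}{1+t_u\langle\sigma_u\rangle_0},\qquad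
\partial_{t_u}^2\langle\sigma_v\rangle=-\frac{2\langle\sigma_u\rangle_0\big(\langle\sigma_v\sigma_u\rangle_0-\langle\sigma_v\rangle_0\langle\sigma_u\rangle_0\big)}{(1+t_u\langle\sigma_u\rangle_0)^3}\le0
\]
by both GKS inequalities. Concavity compares the slopes on $[t_B,1]$ and $[0,t_B]$:
\[
\langle\sigma_v\rangle_n^+-\phi_{n+1}\le M(1)-M(t_B)\le\frac{1-t_B}{t_B}\big(M(t_B)-M(0)\big)\le\frac{1-t_B}{t_B}\,(\phi_{n+1}-\phi_n)\to0 .
\]
This is the step that needs fields bounded below by a positive constant.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}\,(a)]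
Case (ii) was settled above. In case (i), $B>B_c\ge0$, and Lemma~\ref{lem:minusfree} gives $\phi_{n-L-1}\le\langle\sigma_v\rangle_n^-\le\langle\sigma_v\rangle_n^+$ with $L$ independent of $n$. By Lemma~\ref{lem:freeplus} all three sequences have the limit $\lim_n\phi_n$, which proves \eqref{eq:goal}. The optimality of $B_c$ is Lemma~\ref{lem:ferrotree}.
\end{proof}

\section{Conclusion of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:thresholds}]
For the ferromagnet the spin flip allows us to assume $B\ge0$. If the condition in (a) fails, then $0<B\le B_c$, or $B=0$ and $k\tanh J>1$, and uniqueness fails on $T_d$ by Lemma~\ref{lem:ferrotree}, which also contains the formulas for $B_c$. If the condition in (b) or (c) fails, uniqueness fails on $T_d$ by Lemma~\ref{lem:antitree}. If the condition holds, Theorem~\ref{thm:bounded} gives uniqueness on every infinite $d$-regular graph, in particular on $T_d$.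
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume uniqueness on $T_d$. Then alternative (1) of Proposition~\ref{prop:reduction} is excluded, alternative (2) is the claim, and in alternative (3) the claim follows from Theorem~\ref{thm:thresholds}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:regular}]
Since $d-2\ge2$ we can choose $J>0$ with $(d-2)\tanh J>1$; choose also $c>B_c(d,J)$. Let
\[
h(s,t)=Jst+c(s+t),\qquad g(s)=-(d-1)cs .
\]
Here $w_{++}/w_{--}=e^{4c}$, so by \eqref{eq:gauge}, with the degree $r$ in place of $d$, on $r$-regular graphs the system is equivalent to the Ising model with coupling $J$ and field $-(d-1)c+rc$. For $r=d$ the field is $c>B_c(d,J)$, and Theorem~\ref{thm:thresholds}\,(a) gives uniqueness on all infinite $d$-regular graphs. For $r=d-1\ge3$ the field is $0$ and $(r-1)\tanh J>1$, so uniqueness fails on $T_{d-1}$ by Lemma~\ref{lem:ferrotree} applied with $d-1$ in place of $d$.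
\end{proof}

\begin{thebibliography}{9}

\bibitem{Griffiths} Griffiths, 1967.

\bibitem{GHS} Griffiths, Hurst and Sherman, 1970.

\bibitem{KS} Kelly and Sherman, 1968.

\bibitem{problem} \emph{Uniqueness thresholds on trees versus graphs}, doi:10.1214/07-aap508, \texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?urlId=\allowbreak 10.1214\%2F07-AAP508}.

\end{thebibliography}
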